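\title{Representation of measurable functions by spherical partial sums of multiple trigonometric series}

\begin{abstract}
We show that for every measurable function $f$ on the torus $\mathbb T^n$, $n\ge2$, that is finite almost everywhere, there is a continuous periodic function $F$ such that the spherical partial sums of the formally differentiated series $\sum_m i^n m_1\cdots m_n\hat F_m e^{im\cdot x}$ converge to $f$ almost everywhere. One series serves at once for balls, for dilates of the unit ball of any norm, for unrestricted rectangles and for hyperbolic crosses, and its coefficients can be made small in a sense that we show to be sharp. The series is a sum of blocks $g\,(1-\Pi)$, where $g$ is a trigonometric polynomial and $\Pi$ is a Riesz product with very sparse frequencies on the diagonal of $\mathbb Z^n$.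
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $n\ge2$, let $\mathbb T^n=\mathbb R^n/2\pi\mathbb Z^n$, let $\mu$ be normalized Lebesgue measure on $\mathbb T^n$, and let $C(\mathbb T^n)$ be the space of continuous functions on $\mathbb R^n$ that are $2\pi$-periodic in each variable. Functions are complex-valued unless we say otherwise. For $F\in C(\mathbb T^n)$ and $m\in\mathbb Z^n$ put $\hat F_m=\int F(x)e^{-im\cdot x}\,d\mu(x)$. Differentiating the Fourier series of $F$ formally, once in each variable, gives the series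
\begin{equation}\label{eq:series}
\sum_{m\in\mathbb Z^n} i^n\,m_1m_2\cdots m_n\,\hat F_m\,e^{im\cdot x}.
\end{equation}
The following representation theorem is known: for every measurable $f$ on $\mathbb T^n$ that is finite a.e.\ there is $F\in C(\mathbb T^n)$ such that the rectangular partial sums of \eqref{eq:series}, taken over $|m_1|\le l_1,\dots,|m_n|\le l_n$, converge to $f(x)$ for a.e.\ $x$ as $\min_\nu l_\nu\to\infty$, with no restriction on the ratios of the $l_\nu$. It is left open in \cite{rep} whether the theorem holds for spherical summation, that is, for the sums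
\[
S_R[F](x)=\sum_{|m|\le R} i^n\,m_1m_2\cdots m_n\,\hat F_m\,e^{im\cdot x},\qquad R\to\infty,
\]
where $|m|$ is the Euclidean norm. The answer is yes.

\begin{theorem}\label{thm:A}
For every measurable function $f$ on $\mathbb T^n$ that is finite a.e.\ there is $F\in C(\mathbb T^n)$, with absolutely convergent Fourier series, such that $S_R[F](x)\to f(x)$ as $R\to\infty$ for a.e.\ $x\in\mathbb T^n$.
\end{theorem}

\subsection*{What the question asks}
For a series $\sum_m c_me^{im\cdot x}$ and a bounded set $U\subset\mathbb R^n$ write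
\[
S_U(x)=\sum_{m\in U\cap\mathbb Z^n}c_me^{im\cdot x},
\]
and write $S_UP$ for this sum when the series is a trigonometric polynomial $P$. Let $B_\rho$ be the closed Euclidean ball of radius $\rho$ about the origin. Then $S_R[F]=S_{B_R}$ for the coefficients $c_m=i^nm_1\cdots m_n\hat F_m$. These vanish on the coordinate hyperplanes; conversely, any $(c_m)$ that vanishes there and satisfies $\sum|c_m|/|m_1\cdots m_n|<\infty$ comes from a continuous $F$. So the coefficients have a good deal of room to be large, and this suggests a positive answer.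

If $F$ is smooth, then $S_R[F]$ converges uniformly to $\partial_1\cdots\partial_nF$, a function with $\int_0^{2\pi}\partial_1\cdots\partial_nF\,dx_\nu=0$ for each $\nu$. The constant $f=1$ is not of this form, and $L^2$ theory cannot produce it either.

\begin{lemma}\label{lem:L2}
If $\sum|c_m|^2<\infty$ and $S_{B_R}\to f$ a.e., then $f\in L^2(\mathbb T^n)$ and $\hat f_m=c_m$ for all $m$.
\end{lemma}

\begin{proof}
By orthogonality and the completeness of $L^2$, the sums $S_{B_R}$ converge in $L^2$ to a function $h$ with $\hat h_m=c_m$. A subsequence converges to $h$ a.e., so $f=h$ a.e.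
\end{proof}

Since $c_0=0$ in \eqref{eq:series}, a series that represents $f=1$ has $\sum|c_m|^2=\infty$. Convergence must therefore come from cancellation, and cancellation depends on the order of summation. For example, let $n=2$, $c_{(k,1)}=1$ and $c_{(k,2)}=-1$ for $k\ge1$, and $c_m=0$ otherwise. At $x=0$ every rectangular sum with $l_2\ge2$ vanishes, while for $k\ge2$ the spherical sum equals $1$ for $R^2=k^2+1$ and $0$ for $R^2=k^2+4$. A rectangle respects the product structure of $\mathbb Z^n$ and a sphere does not. The task is to arrange the frequencies so that the way a sphere passes through them can be described and estimated.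

\subsection*{Admissible regions}
Our construction uses one property of balls only, and many other regions share it. Let
\[
\Gamma=\Bigl\{y\in\mathbb R^n:\ \min_\nu|y_\nu|\ge\frac{|y|}{2\sqrt n}\Bigr\},
\]
a cone around the diagonals that meets the coordinate hyperplanes only at the origin.

\begin{definition}\label{def:U}
For $0<\kappa\le1$, let $\mathcal U_\kappa$ be the class of bounded sets $U\subset\mathbb R^n$ such that
\[
y\in U\cap\Gamma\quad\Longrightarrow\quad\operatorname{conv}\bigl(\{y\}\cup B_{\kappa|y|}\bigr)\subset U .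
\]
\end{definition}

Thus from each of its points $y\in\Gamma$ the set $U$ sees, inside itself, a ball about the origin of radius proportional to $|y|$. If $\kappa'<\kappa$, then $\mathcal U_\kappa\subset\mathcal U_{\kappa'}$.

\begin{example}\label{ex:U}
(a) $B_R\in\mathcal U_1$, because $\operatorname{conv}(\{y\}\cup B_{|y|})=B_{|y|}$.

(b) A convex set $U$ with $B_\rho\subset U\subset B_{\rho/\kappa}$ lies in $\mathcal U_\kappa$, because $y\in U$ gives $B_{\kappa|y|}\subset B_\rho\subset U$. If $V$ is the unit ball of a norm and $B_a\subset V\subset B_{a'}$, then all dilates $RV$ lie in $\mathcal U_{a/a'}$, and $RV\supset B_{aR}$.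

(c) Call $U$ \emph{solid} if $y\in U$ and $|z_\nu|\le|y_\nu|$ for all $\nu$ imply $z\in U$. A bounded solid set lies in $\mathcal U_{1/(2\sqrt n)}$: if $y\in U\cap\Gamma$, then $U$ contains the box $\prod_\nu[-|y_\nu|,|y_\nu|]$, which is convex and contains $y$ and $B_{|y|/(2\sqrt n)}$. This covers all rectangles $\prod_\nu[-l_\nu,l_\nu]$, which contain $B_{\min l_\nu}$, and the hyperbolic crosses $\{y:\prod_\nu\max(1,|y_\nu|)\le R\}$, which contain $B_{R^{1/n}}$ for $R\ge1$.
\end{example}

The condition is imposed on $\Gamma$ only because of (c): the rectangle $[-l,l]\times[-1,1]$ contains $(l,0)$ but not $B_{\kappa l}$ when $\kappa l>1$. Theorem~\ref{thm:A} is a special case of the following theorem.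

\begin{theorem}\label{thm:B}
Let $\omega:\mathbb Z^n\to[0,\infty)$ satisfy $\omega(m)\to0$ as $\min_\nu|m_\nu|\to\infty$. Let $\Psi:[0,\infty)\to[0,\infty)$ satisfy $\Psi(0)=0$ and $\Psi(t)=o(t^2)$ as $t\to0^+$. Let $\varepsilon_0>0$. For every measurable $f$ on $\mathbb T^n$ that is finite a.e.\ there are coefficients $(c_m)_{m\in\mathbb Z^n}$, supported in $\{m: m_\nu\ne0\text{ for all }\nu\}$, with the following properties.
\begin{enumerate}
\item[(1)] $\sum_m|c_m|\,\omega(m)\le\varepsilon_0$, $\ \sum_m\Psi(|c_m|)\le\varepsilon_0$, and $c_m\to0$ as $|m|\to\infty$.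
\item[(2)] There is a null set $Z$ such that for all $x\notin Z$ and all $\kappa\in(0,1]$,
\[
\sup\bigl\{|S_U(x)-f(x)|:\ U\in\mathcal U_\kappa,\ U\supset B_\rho\bigr\}\longrightarrow0\qquad(\rho\to\infty).
\]
\end{enumerate}
If $f$ is real, the coefficients satisfy in addition $c_{-m}=\overline{c_m}$.
\end{theorem}

By Example~\ref{ex:U}, one series converges to $f$ off one null set simultaneously for spherical sums, for sums over dilates of the unit ball of any norm, for unrestricted rectangular sums, and for hyperbolic-cross sums. Some restriction on $U$ is necessary: if (2) held at a single point $x$ for all bounded $U\supset B_\rho$, the series would converge unconditionally at $x$, hence $\sum|c_m|<\infty$, and $f$ would be a.e.\ equal to a continuous function. The next theorem shows, among other things, that the hypotheses on $\Psi$ and $\omega$ cannot be relaxed to their endpoints.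

\begin{theorem}\label{thm:C}
Let $f$ be measurable and finite a.e.\ on $\mathbb T^n$.
\begin{enumerate}
\item[(i)] The coefficients in Theorem~\ref{thm:B} can be taken in $\bigcap_{p>2}\ell^p$. If $f\notin L^2$, then no $(c_m)\in\ell^2$ has $S_{B_R}\to f$ a.e. Thus $\Psi(t)=o(t^2)$ cannot be replaced by $\Psi(t)=t^2$.
\item[(ii)] The function $F$ in Theorem~\ref{thm:A} can be taken with $\sum|\hat F_m|\prod_\nu|m_\nu|^{1-\alpha}<\infty$ for all $\alpha>0$ simultaneously, the sum being over $m$ with all $m_\nu\ne0$. The value $\alpha=0$ is impossible unless $f$ is a.e.\ equal to a continuous function, and the condition $\omega\to0$ in Theorem~\ref{thm:B} cannot be replaced by $\omega\ge c>0$.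
\item[(iii)] The functions $F$ of Theorem~\ref{thm:A} are dense in $C(\mathbb T^n)$. If $f$ and the function to be approximated are real, $F$ can be taken real.
\item[(iv)] The functions that are finite a.e.\ limits of $S_R[F]$ for some $F\in C(\mathbb T^n)$ are exactly the measurable functions that are finite a.e.
\end{enumerate}
\end{theorem}

Throughout, $v=(1,\dots,1)\in\mathbb Z^n$, and $\operatorname{spec}G=\{m:\hat G_m\ne0\}$ for a trigonometric polynomial $G$; we also write $\hat G(m)$ for $\hat G_m$. For $n=1$ spherical and rectangular sums coincide, which is why the question is put for $n\ge2$; the proofs do not use this hypothesis.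

\section{The idea}\label{sec:idea}

\subsection*{Blocks}
We build the series as a sum of trigonometric polynomials $P_1+P_2+\cdots$ whose spectra lie in $\Gamma$ and move out so fast that an admissible region contains the spectra of $P_1,\dots,P_{k-1}$, misses those of $P_{k+1},P_{k+2},\dots$, and cuts only that of $P_k$. The block $P_k$ corrects the remainder $f_{k-1}=f-P_1-\dots-P_{k-1}$. We first approximate $f_{k-1}$ by a polynomial $g_k$ off a small set, and then need a polynomial $P_k$ that has its spectrum far out, is close to $g_k$ off a small set, and has small partial sums.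

The last demand is the hard one. The remainder $f_{k-1}$ is small off a small set but may be large on it; for $f=1$ it has mean $1$ for every $k$. The exceptional sets must shrink with $k$, so $g_k$ may have to follow $f_{k-1}$ where it is large, and we have no control of $A=\sum_m|\hat g_k(m)|$. The partial sums of $P_k$ at $x$ must be bounded in terms of $|g_k(x)|$, not of $A$. This points to the form $P=g\,(1-\Pi)$, where $\Pi$ has constant term $1$, has its other frequencies far out, and is nevertheless small on most of the torus: most pieces of such a $P$ carry the factor $g(x)$.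

\subsection*{The case $g=1$}
Let $\theta=v\cdot x$, let $0<\delta\le\frac12$, let $L_1,\dots,L_J$ be positive integers with $L_{h+1}\ge3L_h$, and consider the Riesz products
\begin{equation}\label{eq:riesz}
\Pi_j(x)=\prod_{h=1}^j\bigl(1+\delta\cos(L_h\,v\cdot x)\bigr),\qquad\Pi_0=1 .
\end{equation}
Expanding, $\Pi_j$ is the sum of the terms $(\delta/2)^{|\sigma_1|+\dots+|\sigma_j|}e^{i(\sigma_1L_1+\dots+\sigma_jL_j)\theta}$ over digits $\sigma_h\in\{-1,0,1\}$. Since $2\sum_{u<h}L_u<L_h$, the integers $\sum\sigma_hL_h$ are distinct, and their order is the lexicographic order of the digits, read from the top. So $P=1-\Pi_J$ has no constant term and its coefficients are at most $\delta/2$. If the $L_h$ are very sparse, the factors of $\Pi_J$ behave like independent variables; $\log(1+\delta\cos t)$ has negative mean, of order $\delta^2$, so $\Pi_J$ should be small on most of the torus once $J\delta^2$ is large. Section~\ref{sec:riesz} makes this precise.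

All frequencies of $P$ lie on the line $\mathbb Rv$, so a ball picks them up in order of size. For $J=2$, the identity $\Pi_2=\Pi_1+\delta\cos L_2\theta+\frac{\delta^2}2\cos(L_2-L_1)\theta+\frac{\delta^2}2\cos(L_2+L_1)\theta$ gives
\[
S_{B_R}P=
\begin{cases}
0, & R/\sqrt n<L_1,\\
1-\Pi_1, & L_1\le R/\sqrt n<L_2-L_1,\\
1-\Pi_1-\frac{\delta^2}2\cos(L_2-L_1)\theta, & L_2-L_1\le R/\sqrt n<L_2,\\
1-\Pi_1-\frac{\delta^2}2\cos(L_2-L_1)\theta-\delta\cos L_2\theta, & L_2\le R/\sqrt n<L_2+L_1,\\
1-\Pi_2, & L_2+L_1\le R/\sqrt n.
\end{cases}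
\]
In the third and fourth lines the ball stops inside the layer $\Pi_2-\Pi_1=\delta\cos L_2\theta\cdot\Pi_1$, and what it takes from the translate $\frac\delta2e^{iL_2\theta}\Pi_1$ is an \emph{initial segment} of the terms $\frac\delta2e^{-iL_1\theta},\,1,\,\frac\delta2e^{iL_1\theta}$ of $\Pi_1$. For general $J$, consider the radius $R=\sqrt n\,L_j$. From $\Pi_{j-1}=1+\sum_{h<j}\delta\cos L_h\theta\cdot\Pi_{h-1}$ we see that the terms of $\Pi_{j-1}$ with frequency $\le0$ add up to $1+\frac\delta2\sum_{h<j}e^{-iL_h\theta}\Pi_{h-1}$. Hence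
\begin{equation}\label{eq:model}
S_{B_R}P=1-\Pi_{j-1}-\delta\operatorname{Re}\Bigl[e^{iL_j\theta}\Bigl(1+\frac\delta2\sum_{h<j}e^{-iL_h\theta}\,\Pi_{h-1}\Bigr)\Bigr],\qquad R=\sqrt n\,L_j .
\end{equation}
The quantities to bound are therefore $\max_h\Pi_h$ and $\delta^2\sum_h\Pi_h$. The number of terms is of order $\delta^{-2}$ times a large constant, but $\Pi_h$ decays like $e^{-h\delta^2/8}$, so both quantities will have bounds that do not depend on $\delta$ or $J$.

\subsection*{General $g$}
Multiplying by $g$ replaces each frequency on the diagonal by a translate of $\operatorname{spec}g$, a \emph{cluster} (Figure~\ref{fig:clusters}). If the gaps between the $L_h$ are large compared with the clusters, a sphere still takes the clusters in lexicographic order, and on each side of the origin it cuts at most one of them, in a manner that we do not try to describe. In \eqref{eq:model} each $\Pi_h$ becomes $g\Pi_h$, the first $1$ becomes $g$, and the $1$ in the bracket becomes a sum over an unknown subset of $\operatorname{spec}g$, bounded only by $A$.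 But this term carries the factor $\delta$, and $\delta$ is chosen after $g$, with $\delta A\le\varepsilon$. This is possible because the other bounds are uniform in $\delta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[gray!60,->] (-3.5,0)--(3.5,0);
\draw[gray!60,->] (0,-3.5)--(0,3.5);
\draw[gray,dotted] (-3.2,-3.2)--(3.2,3.2);
\begin{scope}
\clip (0,0) circle (3.11);
\foreach \t in {-2.2,-1.6,-0.6,0.6,1.6,2.2} \fill[gray!50] (\t,\t) circle (0.2);
\end{scope}
\foreach \t in {-2.8,-2.2,-1.6,-0.6,0.6,1.6,2.2,2.8} \draw (\t,\t) circle (0.2);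
\draw[dashed] (0,0) circle (0.2);
\draw[thick] (0,0) circle (3.11);
\node[right] at (0.8,0.55) {\footnotesize $N_1$};
\node[left] at (1.42,1.7) {\footnotesize $N_2-N_1$};
\node[right] at (2.4,2.25) {\footnotesize $N_2$};
\node[right] at (3.0,2.8) {\footnotesize $N_2+N_1$};
\node[left] at (-0.8,-0.55) {\footnotesize $-N_1$};
\node[left] at (-2.4,-2.25) {\footnotesize $-N_2$};
\end{tikzpicture}
\caption{The spectrum of a block $g(1-\Pi_2)$ in dimension $n=2$, not to scale. Each small disk is a translate of $\operatorname{spec}g$ by $\sigma_1N_1+\sigma_2N_2$, where $N_h=(L_h,L_h)$ and $\sigma_h\in\{-1,0,1\}$; the untranslated copy (dashed) cancels. A circle about the origin contains the nearer disks entirely, misses the farther ones, and cuts at most one disk on each side. The shaded part is the set of frequencies in the spherical partial sum.}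
\label{fig:clusters}
\end{figure}

\section{Decay of sparse Riesz products}\label{sec:riesz}

For independent factors the products $\prod_{h\le j}(1+\delta\cos t_h)$ all have mean $1$, which bounds their maximum off a small set but gives no decay. Their square roots have means that decay geometrically, by strict concavity. For $0<\delta\le\frac12$ put
\[
q=q_\delta=\frac1{2\pi}\int_0^{2\pi}(1+\delta\cos t)^{1/2}\,dt>0 .
\]
The fourth derivative of $(1+u)^{1/2}$ is $-\frac{15}{16}(1+u)^{-7/2}<0$ on $u>-1$, so Taylor's formula gives $(1+u)^{1/2}\le1+\frac u2-\frac{u^2}8+\frac{u^3}{16}$. Put $u=\delta\cos t$ and integrate; the means of $\cos t$, $\cos^2t$, $\cos^3t$ are $0,\frac12,0$. Thus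
\begin{equation}\label{eq:q}
q\le1-\frac{\delta^2}{16}\le e^{-\delta^2/16}.
\end{equation}

\begin{lemma}\label{lem:riesz}
Given an integer $J\ge1$, $\delta\in(0,\frac12]$ and $\lambda>1$, there is $b\ge3$ with the following property. If $L_1,\dots,L_J$ are positive integers with $L_{j+1}\ge bL_j$, and $\Pi_j$ is given by \eqref{eq:riesz}, then the set
\[
E=\Bigl\{x\in\mathbb T^n:\ \max_{0\le j\le J}q^{-j}\,\Pi_j(x)^{1/2}\ge\lambda\Bigr\}
\]
has $\mu(E)\le2/\lambda$. For $x\notin E$,
\begin{equation}\label{eq:decay}
\Pi_J(x)\le\lambda^2e^{-J\delta^2/8},\qquad\max_{0\le j\le J}\Pi_j(x)\le\lambda^2,\qquad\delta^2\sum_{j=0}^J\Pi_j(x)\le16\lambda^2 .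
\end{equation}
\end{lemma}

\begin{proof}
We first treat independent variables. On $\mathbb T^J$, with normalized measure $dt$, let $W_j(t)=\prod_{h\le j}q^{-1}(1+\delta\cos t_h)^{1/2}$, $W_0=1$, and let $K$ be the closed set where $\max_{0\le j\le J}W_j\ge\lambda$. The $W_j$ form a nonnegative martingale of mean $1$, and Doob's maximal inequality says that $K$ has measure at most $1/\lambda$. Here is the proof. Let $K_j\subset K$ be the set where $j$ is the first index with $W_j\ge\lambda$. Membership in $K_j$ depends on $t_1,\dots,t_j$ only, and each factor of $W_J$ has mean $1$, so integrating out $t_{j+1},\dots,t_J$ gives $\int_{K_j}W_J\,dt=\int_{K_j}W_j\,dt\ge\lambda\int_{K_j}dt$. Summing over $j$, $\lambda\int_Kdt\le\int W_J\,dt=1$.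

The point $x$ lies in $E$ if and only if $(L_1\theta,\dots,L_J\theta)\in K$, where $\theta=v\cdot x$. To transfer the estimate we majorize $1_K$, up to a small error, by a trigonometric polynomial, for which sparse frequencies behave exactly like independent variables. If $K=\emptyset$ then $E=\emptyset$. Otherwise the continuous functions $(1-r\operatorname{dist}(t,K))_+$ decrease to $1_K$ as $r\to\infty$, because $K$ is closed; so one of them, $\varphi$, has $\int\varphi\,dt\le\frac3{2\lambda}$. Trigonometric polynomials are uniformly dense in $C(\mathbb T^J)$; choose a real one, $\psi$, with $|\psi-\varphi|\le\frac1{8\lambda}$, of degree at most $D$ in each variable, and let $b=D+3$. Note that $b$ depends on $J,\delta,\lambda$ only.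

Let $d_1,\dots,d_J$ be integers, not all $0$, with $|d_j|\le D$, and let $h$ be the largest index with $d_h\ne0$. Since $\sum_{u<h}L_u\le L_h(b^{-1}+b^{-2}+\cdots)=L_h/(b-1)$,
\[
\Bigl|\sum_jd_jL_j\Bigr|\ge L_h\Bigl(1-\frac D{b-1}\Bigr)>0 .
\]
Hence $(\sum d_jL_j)v\ne0$ and $\int e^{i\sum d_jL_j\theta}\,d\mu=0$. Only the constant term of $\psi$ survives: $\int\psi(L_1\theta,\dots,L_J\theta)\,d\mu=\int\psi\,dt$. Therefore
\[
\mu(E)\le\int\varphi(L_1\theta,\dots,L_J\theta)\,d\mu\le\int\psi\,dt+\frac1{8\lambda}\le\int\varphi\,dt+\frac1{4\lambda}\le\frac2\lambda .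
\]

For $x\notin E$ we have $\Pi_j(x)\le\lambda^2q^{2j}$ for $0\le j\le J$. The first two bounds in \eqref{eq:decay} follow from \eqref{eq:q}, and the third from $\sum_jq^{2j}\le(1-q^2)^{-1}\le(1-q)^{-1}\le16\delta^{-2}$.
\end{proof}

\section{Construction of a block}\label{sec:block}

\begin{proposition}\label{prop:block}
Let $g$ be a trigonometric polynomial, $\lambda>1$, $\kappa\in(0,1]$, $\varepsilon\in(0,1)$, $\rho_0\ge1$, and let $\omega,\Psi$ be as in Theorem~\ref{thm:B}. There are a trigonometric polynomial $P$, real if $g$ is real, and a set $E$ with $\mu(E)\le2/\lambda$ such that: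
\begin{enumerate}
\item[(a)] $\operatorname{spec}P\subset\Gamma\cap\{m:\min_\nu|m_\nu|>\rho_0\}$;
\item[(b)] $\sum_m|\hat P_m|\,\omega(m)\le\varepsilon$, $\ \sum_m\Psi(|\hat P_m|)\le\varepsilon$, $\ \max_m|\hat P_m|\le\varepsilon$;
\item[(c)] $|P(x)-g(x)|\le\varepsilon$ for $x\notin E$;
\item[(d)] $|S_UP(x)|\le11\lambda^2|g(x)|+\varepsilon$ for $x\notin E$ and all $U\in\mathcal U_\kappa$.
\end{enumerate}
\end{proposition}

If $g=0$, take $P=0$ and $E=\emptyset$. So let $g\ne0$ and put
\[
\Lambda_0=\operatorname{spec}g,\qquad A=\sum_m|\hat g_m|,\qquad H=\sum_m|\hat g_m|^2 .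
\]
In this section we construct $P$ and prove (a)--(c); part (d) is proved in Section~\ref{sec:partial}. The parameters are chosen in the order $\delta$, $J$, $b$, $L_1,\dots,L_J$.

\subsection*{Amplitude and length}
Part (c) needs $J\delta^2$ above a threshold that does not depend on $\delta$, and the bound for $\Psi$ needs $J\delta^2$ below such a threshold. Put $\Theta=1+8\log^+(A\lambda^2/\varepsilon)$, where $\log^+z=\max(0,\log z)$. Fix $\delta\in(0,\frac12]$ so small that
\begin{equation}\label{eq:delta}
\delta A\le\varepsilon,\qquad\Psi(t)\le\frac{\varepsilon\,t^2}{He^{\Theta}}\quad\text{for }0\le t\le\delta A;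
\end{equation}
this is possible because $\Psi(0)=0$ and $\Psi(t)=o(t^2)$. Let $J=1+\lfloor8\delta^{-2}\log^+(A\lambda^2/\varepsilon)\rfloor$. Then
\begin{equation}\label{eq:J}
A\lambda^2e^{-J\delta^2/8}\le\varepsilon,\qquad J\delta^2\le\Theta .
\end{equation}
Let $b\ge3$ be given by Lemma~\ref{lem:riesz} for these $J,\delta,\lambda$.

\subsection*{Frequencies}
Choose positive integers $L_1,\dots,L_J$ one after another. With
\[
N_j=L_jv,\qquad\Lambda_j=\bigcup_{\sigma\in\{-1,0,1\}}(\Lambda_{j-1}+\sigma N_j),\qquad r_j=\max\bigl(1,\max_{m\in\Lambda_j}|m|\bigr),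
\]
we require
\begin{enumerate}
\item[(L1)] $L_j\ge4\kappa^{-1}r_{j-1}$ for $1\le j\le J$, and $L_1\ge4\rho_0$;
\item[(L2)] $L_j\ge bL_{j-1}$ for $2\le j\le J$;
\item[(L3)] $\omega(m)\le\varepsilon/(2^JA)$ whenever $\min_\nu|m_\nu|\ge L_1/2$.
\end{enumerate}
Each condition holds for all large values of the integer being chosen; for (L3) this is the hypothesis on $\omega$, and $J$ is already fixed. Let $\Pi_j$ and $E$ be as in Lemma~\ref{lem:riesz}, and put
\[
G_j=g\,\Pi_j,\qquad P=g-G_J=g\,(1-\Pi_J).
\]
Then $P$ is real if $g$ is, and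
\begin{equation}\label{eq:telescope}
P=-\sum_{j=1}^J(G_j-G_{j-1}),\qquad G_j-G_{j-1}=\frac\delta2\bigl(e^{iN_j\cdot x}+e^{-iN_j\cdot x}\bigr)G_{j-1}.
\end{equation}

\subsection*{The spectrum}
By (L1), $|N_j|\ge L_j>2r_{j-1}$, so the three translates of $\Lambda_{j-1}$ that make up $\Lambda_j$ are disjoint. By induction on $j$, each $m\in\Lambda_j$ has a unique representation
\begin{equation}\label{eq:digits}
m=p+\sum_{h=1}^j\sigma_hN_h,\qquad p\in\Lambda_0,\quad\sigma_h\in\{-1,0,1\},
\end{equation}
and, by \eqref{eq:telescope}, $\hat G_j(m)=\hat g_p\,(\delta/2)^{|\sigma_1|+\dots+|\sigma_j|}$, while $\hat G_j$ vanishes off $\Lambda_j$. The $j$-th \emph{layer}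
\[
\Delta_j=\Lambda_j\setminus\Lambda_{j-1}=(N_j+\Lambda_{j-1})\cup(-N_j+\Lambda_{j-1})
\]
contains $\operatorname{spec}(G_j-G_{j-1})$. Let $y=\pm N_j+m\in\Delta_j$. By (L1), $|m|\le r_{j-1}\le L_j/4$, so
\begin{equation}\label{eq:layer}
|y|\ge\min_\nu|y_\nu|\ge L_j-r_{j-1}\ge\tfrac34L_j,\qquad\frac{|y|}{2\sqrt n}\le\frac{\sqrt n\,L_j+r_{j-1}}{2\sqrt n}\le\tfrac58L_j .
\end{equation}
Hence $\Delta_j\subset\Gamma$.

\begin{proof}[Proof of (a), (b), (c)]
(a) We have $\operatorname{spec}P\subset\Delta_1\cup\dots\cup\Delta_J\subset\Gamma$, and $\min_\nu|y_\nu|\ge\frac34L_1\ge3\rho_0>\rho_0$ on this set by \eqref{eq:layer}, (L2) and (L1).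

(b) For $m\in\Lambda_0$ all digits vanish, so $\hat G_J(m)=\hat g_m$ and $\hat P_m=0$. For $m\in\Lambda_J\setminus\Lambda_0$ some digit is nonzero and $\hat P_m=-\hat G_J(m)$, so $|\hat P_m|\le\frac\delta2A\le\varepsilon$. Summing over $p$ and over the digits,
\[
\sum_m|\hat P_m|\le A(1+\delta)^J\le2^JA,\qquad\sum_m|\hat P_m|^2\le H\Bigl(1+\frac{\delta^2}2\Bigr)^J\le He^{J\delta^2/2}\le He^\Theta .
\]
The first bound and (L3), which applies on $\operatorname{spec}P$ since $\frac34L_1\ge\frac12L_1$, give $\sum|\hat P_m|\omega(m)\le\varepsilon$. The second bound and \eqref{eq:delta} give $\sum\Psi(|\hat P_m|)\le\varepsilon$.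

(c) For $x\notin E$, \eqref{eq:decay} and \eqref{eq:J} give $|P-g|=|g|\,\Pi_J\le A\lambda^2e^{-J\delta^2/8}\le\varepsilon$.
\end{proof}

The two sums in (b) explain the two hypotheses. The bound on the $\ell^1$ norm of $\hat P$ grows as $\delta\to0$, and it is offset by moving the spectrum to where $\omega$ is small. The $\ell^2$ norm stays bounded, though not small, while each coefficient tends to $0$; this gives a small sum for $\Psi(t)=o(t^2)$ and only a bounded one for $\Psi(t)=t^2$.

\section{Partial sums of a block}\label{sec:partial}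

We keep the notation of Section~\ref{sec:block}. In the model case the frequencies were ordered along a line. Now they lie only near the line, and we keep the order of the clusters while imposing none inside a cluster.

\begin{definition}\label{def:order}
Let $m,m'\in\Lambda_j$ have digits $(\sigma_h)$, $(\sigma'_h)$ in \eqref{eq:digits}. Write $m\prec m'$ if the digit sequences differ and $\sigma_h<\sigma'_h$ for the largest $h$ with $\sigma_h\ne\sigma'_h$. A set $I\subset\Lambda_j$ is a \emph{down-set} if $m'\in I$ and $m\prec m'$ imply $m\in I$, and an \emph{up-set} if $m\in I$ and $m\prec m'$ imply $m'\in I$.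
\end{definition}

Points of one cluster $\Lambda_0+\sum\sigma_hN_h$ are incomparable. A nonempty down-set is a union of the first few clusters and an arbitrary part of the next one; in $\Lambda_0$ every subset is both a down-set and an up-set. The proof of (d) has two steps: admissible regions cut out down-sets and up-sets, and sums over such sets are under control.

\begin{lemma}\label{lem:geometry}
Let $U\in\mathcal U_\kappa$ and $1\le j\le J$.
\begin{enumerate}
\item[(i)] If $U\cap\Delta_j\ne\emptyset$, then $\Lambda_{j-1}\subset U$; in particular $\Delta_h\subset U$ for $h<j$.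
\item[(ii)] The set $I_+=\{m\in\Lambda_{j-1}:N_j+m\in U\}$ is a down-set of $\Lambda_{j-1}$, and the set $I_-=\{m\in\Lambda_{j-1}:-N_j+m\in U\}$ is an up-set of $\Lambda_{j-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $y\in U\cap\Delta_j$. Then $y\in\Gamma$, and $\kappa|y|\ge\frac34\kappa L_j\ge r_{j-1}$ by \eqref{eq:layer} and (L1). So $\Lambda_{j-1}\subset B_{\kappa|y|}\subset U$.

(ii) Let $m\prec m'$ in $\Lambda_{j-1}$, let $h\le j-1$ be the largest index at which the digits differ, and let $a=\sigma'_h-\sigma_h\in\{1,2\}$. The parts of $m$ and $m'$ below level $h$ lie in $\Lambda_{h-1}$, so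
\[
m'-m=aN_h+e,\qquad|e|\le2r_{h-1}.
\]
Here we use that all $N_h$ lie on one line: $aN_h=\tau N_j$ with $\tau=aL_h/L_j$, and $0<\tau\le\frac23$ by (L2). So the step from $N_j+m'$ to $N_j+m$ is, up to an error $e$ that is small compared with $\kappa L_h$, a step toward the origin, and we check that it stays in the cone of Definition~\ref{def:U}. By (L1) at levels $h$ and $j$,
\begin{equation}\label{eq:w}
r_{j-1}+\frac{|e|}\tau\le r_{j-1}+2r_{h-1}\frac{L_j}{L_h}\le\frac\kappa4L_j+\frac\kappa2L_j=\tfrac34\kappa L_j .
\end{equation}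

Suppose $y'=N_j+m'\in U$, and let $y=N_j+m$. Using $N_j=y'-m'$,
\[
y=y'-\tau N_j-e=(1-\tau)y'+\tau w,\qquad w=m'-e/\tau .
\]
By \eqref{eq:w} and \eqref{eq:layer}, $|w|\le\frac34\kappa L_j\le\kappa|y'|$. Since $y'\in U\cap\Delta_j\subset U\cap\Gamma$, we get $y\in\operatorname{conv}(\{y'\}\cup B_{\kappa|y'|})\subset U$. So $I_+$ is a down-set.

Suppose $y=-N_j+m\in U$, and let $y'=-N_j+m'$. Using $N_j=m-y$,
\[
y'=y+\tau N_j+e=(1-\tau)y+\tau w,\qquad w=m+e/\tau .
\]
Again $|w|\le\frac34\kappa L_j\le\kappa|y|$ and $y\in U\cap\Gamma$, so $y'\in U$. So $I_-$ is an up-set.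
\end{proof}

The next lemma bounds the analogue of the bracket in \eqref{eq:model} for every cut.

\begin{lemma}\label{lem:sums}
For $0\le j\le J$ let $M_j(x)$ be the maximum of $\bigl|\sum_{m\in I}\hat G_j(m)e^{im\cdot x}\bigr|$ over all down-sets and all up-sets $I\subset\Lambda_j$. Then $M_0\le A$, and for $1\le j\le J$
\[
M_j\le A+2\max_{0\le h<j}|G_h|+\frac\delta2\sum_{h=0}^{j-1}|G_h| .
\]
\end{lemma}

\begin{proof}
The triangle inequality gives $M_0\le A$. We read this as the case $j=0$ of the bound, with empty maximum and sum equal to $0$, and use induction. Let $j\ge1$, let $I\subset\Lambda_j$ be a nonempty down-set, and split it by the top digit: $I_\sigma=\{m\in\Lambda_{j-1}:m+\sigma N_j\in I\}$ for $\sigma\in\{-1,0,1\}$. Then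
\[
\sum_{m\in I}\hat G_j(m)e^{im\cdot x}=\sum_{\sigma}\Bigl(\frac\delta2\Bigr)^{|\sigma|}e^{i\sigma N_j\cdot x}\sum_{m\in I_\sigma}\hat G_{j-1}(m)e^{im\cdot x}.
\]
Each $I_\sigma$ is a down-set of $\Lambda_{j-1}$, because $m\prec m'$ implies $m+\sigma N_j\prec m'+\sigma N_j$. Let $\sigma^*$ be the largest $\sigma$ with $I_\sigma\ne\emptyset$. For $\sigma<\sigma^*$ every point with top digit $\sigma$ precedes a point of $I$, so $I_\sigma=\Lambda_{j-1}$ and the inner sum is all of $G_{j-1}$. For $\sigma^*=-1,0,1$ the modulus of the sum is therefore at most, respectively,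
\[
\frac\delta2M_{j-1},\qquad\frac\delta2|G_{j-1}|+M_{j-1},\qquad\Bigl(1+\frac\delta2\Bigr)|G_{j-1}|+\frac\delta2M_{j-1}.
\]
For a nonempty up-set the $I_\sigma$ are up-sets; with $\sigma_*$ the smallest $\sigma$ such that $I_\sigma\ne\emptyset$, we have $I_\sigma=\Lambda_{j-1}$ for $\sigma>\sigma_*$, and $\sigma_*=1,0,-1$ give the same three bounds.

Insert the induction hypothesis. The first bound is at most $M_{j-1}$. The second adds the term $h=j-1$ to the sum. Since $\delta\le\frac12$, the third is at most
\[
\tfrac54|G_{j-1}|+\tfrac14M_{j-1}\le A+\bigl(\tfrac54+\tfrac12\bigr)\max_{h<j}|G_h|+\frac\delta2\sum_{h<j}|G_h| .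
\]
All three are within the claimed bound.
\end{proof}

Only the middle case accumulates, and it costs $\frac\delta2|G_{j-1}|$ per level. In the third case a full term $|G_{j-1}|$ appears, but the rest of the recursion is damped by $\delta/2$, so these terms contribute a maximum and not a sum.

\begin{proof}[Proof of Proposition~\ref{prop:block}(d)]
Let $U\in\mathcal U_\kappa$ and $x\notin E$. If $U$ meets no layer, $S_UP=0$. Otherwise let $j$ be the largest index with $U\cap\Delta_j\ne\emptyset$. By Lemma~\ref{lem:geometry}(i) and \eqref{eq:telescope},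
\[
S_UP=-\sum_{h<j}(G_h-G_{h-1})-S_U(G_j-G_{j-1})=g-G_{j-1}-S_U(G_j-G_{j-1}),
\]
and
\[
S_U(G_j-G_{j-1})=\frac\delta2e^{iN_j\cdot x}\sum_{m\in I_+}\hat G_{j-1}(m)e^{im\cdot x}+\frac\delta2e^{-iN_j\cdot x}\sum_{m\in I_-}\hat G_{j-1}(m)e^{im\cdot x}.
\]
By Lemma~\ref{lem:geometry}(ii) the last expression has modulus at most $\delta M_{j-1}$. Lemma~\ref{lem:sums}, the identity $|G_h|=|g|\Pi_h$, \eqref{eq:delta} and \eqref{eq:decay} give
\[
\delta M_{j-1}\le\delta A+2\delta|g|\max_{h\le J}\Pi_h+\frac{\delta^2}2|g|\sum_{h\le J}\Pi_h\le\varepsilon+\lambda^2|g|+8\lambda^2|g| .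
\]
Since also $|g-G_{j-1}|\le(1+\lambda^2)|g|\le2\lambda^2|g|$, we obtain $|S_UP|\le11\lambda^2|g|+\varepsilon$.
\end{proof}

\section{Summing the blocks}\label{sec:sum}

We use two standard facts. First, if $h$ is measurable and finite a.e.\ on $\mathbb T^n$ and $\gamma>0$, $\gamma'>0$, there is a trigonometric polynomial $g$, real if $h$ is real, with $|g-h|\le\gamma$ off a set of measure at most $\gamma'$. Indeed, by Lusin's theorem $h$ is continuous on a closed set whose complement has measure at most $\gamma'$; by Tietze's theorem it extends from that set to a continuous function on $\mathbb T^n$; and trigonometric polynomials are uniformly dense in $C(\mathbb T^n)$. Second, the Borel--Cantelli lemma: if $\sum\mu(Y_k)<\infty$, then a.e.\ $x$ lies in finitely many $Y_k$.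

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The exceptional sets of the blocks must have summable measures, so $\lambda=\lambda_k$ has to grow, and with it the factor $11\lambda_k^2$ in (d). We make up for this by letting step $k-1$ reduce the remainder to a size $\gamma_k$ far below $\lambda_k^{-2}$. To serve every $\kappa$ with one series, the $k$-th block is built for $\kappa=1/k$. Put
\[
\lambda_k=2^{k+1},\qquad\gamma_k=\frac{2^{-k}}{22\lambda_k^2},\qquad\varepsilon_k=\min\bigl(2^{-k-1},\ \varepsilon_02^{-k},\ \gamma_{k+1}/2\bigr),\qquad f_0=f .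
\]

\emph{Construction.} For $k=1,2,\dots$, choose a trigonometric polynomial $g_k$, real if $f$ is real, with $|g_k-f_{k-1}|\le\gamma_{k+1}/2$ off a set $X_k$ with $\mu(X_k)\le2^{-k}$. Let $\Sigma_{k-1}=\bigcup_{s<k}\operatorname{spec}P_s$ and let $R_{k-1}\ge1$ be the smallest number $\ge1$ with $\Sigma_{k-1}\subset B_{R_{k-1}}$. Apply Proposition~\ref{prop:block} to $g_k$ with $\lambda=\lambda_k$, $\kappa=1/k$, $\varepsilon=\varepsilon_k$, $\rho_0=kR_{k-1}$. This gives $P_k$ and $E_k$ with $\mu(E_k)\le2^{-k}$. Put $f_k=f_{k-1}-P_k$.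

By (a), every $y\in\operatorname{spec}P_k$ satisfies
\begin{equation}\label{eq:far}
y\in\Gamma,\qquad|y|\ge\min_\nu|y_\nu|>kR_{k-1}\ge k .
\end{equation}
So the spectra are pairwise disjoint and avoid the coordinate hyperplanes. Put $c_m=\hat P_k(m)$ for $m\in\operatorname{spec}P_k$, and $c_m=0$ for all other $m$. If $f$ is real, all $f_k$, $g_k$, $P_k$ are real and $c_{-m}=\overline{c_m}$.

\emph{Part (1).} By (b) and $\Psi(0)=0$, both sums are at most $\sum_k\varepsilon_k\le\varepsilon_0$. Outside the finite set $\Sigma_{k-1}$ we have $|c_m|\le\sup_{s\ge k}\varepsilon_s\le2^{-k-1}$, so $c_m\to0$.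

\emph{Pointwise estimate.} Let $k\ge2$ and $x\notin X_{k-1}\cup E_{k-1}\cup X_k\cup E_k$, with $f(x)$ finite. By the choice of $g_{k-1}$, part (c), and $\gamma_{k+1}\le\gamma_k$,
\[
|f_{k-1}|\le|f_{k-2}-g_{k-1}|+|g_{k-1}-P_{k-1}|\le\frac{\gamma_k}2+\varepsilon_{k-1}\le\gamma_k,\qquad|g_k|\le|f_{k-1}|+\frac{\gamma_{k+1}}2\le2\gamma_k .
\]
By (d), $|S_UP_k(x)|\le22\lambda_k^2\gamma_k+\varepsilon_k\le2\cdot2^{-k}$ for all $U\in\mathcal U_{1/k}$. Let $Z$ consist of the points where $f$ is not finite and the points that lie in infinitely many of the sets $X_k\cup E_k$. Then $Z$ is null, and for $x\notin Z$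
\[
\beta_k(x):=|f_{k-1}(x)|+\sup_{U\in\mathcal U_{1/k}}|S_UP_k(x)|\le\gamma_k+2\cdot2^{-k}\quad\text{for all large }k,
\]
so $\beta_k(x)\to0$.

\emph{Part (2).} Fix $x\notin Z$, $\kappa\in(0,1]$ and an integer $K\ge1/\kappa$. Let $\rho\ge R_K$, so that $B_\rho\supset\Sigma_K$, and let $U\in\mathcal U_\kappa$ with $U\supset B_\rho$. The bounded set $U$ meets finitely many of the spectra, by \eqref{eq:far}. Let $k\ge K$ be the largest index such that $k=K$ or $U\cap\operatorname{spec}P_k\ne\emptyset$. Then $U$ misses $\operatorname{spec}P_s$ for $s>k$, and $U\in\mathcal U_{1/k}$ because $1/k\le\kappa$. Moreover $U\supset\Sigma_{k-1}$. For $k=K$ this holds by the choice of $\rho$. For $k>K$ take $y\in U\cap\operatorname{spec}P_k$; by \eqref{eq:far} and Definition~\ref{def:U}, $\Sigma_{k-1}\subset B_{R_{k-1}}\subset B_{|y|/k}\subset U$. Hence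
\[
S_U=\sum_{s<k}P_s+S_UP_k=f-f_{k-1}+S_UP_k,\qquad|S_U(x)-f(x)|\le\beta_k(x)\le\sup_{s\ge K}\beta_s(x).
\]
So for all $\rho\ge R_K$ the supremum in (2) is at most $\sup_{s\ge K}\beta_s(x)$, which tends to $0$ as $K\to\infty$. The set $Z$ does not depend on $\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Theorem~\ref{thm:B} with $\Psi=0$, any $\varepsilon_0>0$, and $\omega(m)=1/|m_1\cdots m_n|$ if all $m_\nu\ne0$, $\omega(m)=0$ otherwise. Define
\begin{equation}\label{eq:F}
F(x)=\sum_{m:\ m_1\cdots m_n\ne0}\frac{c_m}{i^n\,m_1\cdots m_n}\,e^{im\cdot x}.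
\end{equation}
The moduli of the coefficients add up to $\sum|c_m|\omega(m)\le\varepsilon_0$, so the series converges absolutely and uniformly, $F\in C(\mathbb T^n)$, $\|F\|_\infty\le\varepsilon_0$, and \eqref{eq:F} is the Fourier series of $F$. Thus $i^nm_1\cdots m_n\hat F_m=c_m$ for all $m\in\mathbb Z^n$, both sides being $0$ if some $m_\nu=0$; this is where the support condition is needed. Hence $S_R[F]=S_{B_R}$, and since $B_R\in\mathcal U_1$, part (2) gives $S_R[F](x)\to f(x)$ for $x\notin Z$.
\end{proof}

\section{Sharpness, density and the class of limits}\label{sec:sharp}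

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The function $f_*(x)=x_1^{-1/2}$, $0<x_1\le2\pi$, is measurable and finite a.e., is not in $L^2$, and, being essentially unbounded, is not a.e.\ equal to a continuous function. It shows that the exceptions in (i) and (ii) occur.

(i) Take $\Psi(t)=t^2/\log(e+1/t)$, $\Psi(0)=0$, which is $o(t^2)$ at $0$. For $p>2$ the function $t^{p-2}\log(e+1/t)$ is bounded on $(0,1]$, so $t^p\le C_p\Psi(t)$ on $[0,1]$. Since $c_m\to0$, all but finitely many $|c_m|$ are at most $1$, and $\sum\Psi(|c_m|)<\infty$ gives $(c_m)\in\ell^p$ for every $p>2$. The second assertion is Lemma~\ref{lem:L2}; applied to $f_*$, it shows that Theorem~\ref{thm:B} fails for $\Psi(t)=t^2$.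

(ii) Take $\omega(m)=\prod_\nu1/\log(2+|m_\nu|)$, which tends to $0$ as $\min_\nu|m_\nu|\to\infty$. For $\alpha>0$ there is $C_\alpha$ with $\log(2+s)\le C_\alpha s^\alpha$ for $s\ge1$, so $\prod_\nu|m_\nu|^{-\alpha}\le C_\alpha^n\,\omega(m)$ when all $m_\nu\ne0$. Theorem~\ref{thm:B} gives $\sum|c_m|\prod_\nu|m_\nu|^{-\alpha}<\infty$ for all $\alpha>0$. The case $\alpha=1$ shows that \eqref{eq:F} converges absolutely, so $F$ has the properties of Theorem~\ref{thm:A}, and $|\hat F_m|\prod_\nu|m_\nu|^{1-\alpha}=|c_m|\prod_\nu|m_\nu|^{-\alpha}$. In the other direction, $\sum|\hat F_m|\prod_\nu|m_\nu|<\infty$ means $\sum|c_m|<\infty$, and so does $\sum|c_m|\omega(m)<\infty$ if $\omega\ge c>0$. Then $S_{B_R}$ converges uniformly, and $f$ is a.e.\ equal to its continuous limit. For $f_*$ this is impossible.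

(iii) Let $F_0\in C(\mathbb T^n)$ and $\varepsilon>0$. Choose a trigonometric polynomial $Q$ with $\|Q-F_0\|_\infty\le\varepsilon/2$, real if $F_0$ is real. The proof of Theorem~\ref{thm:A}, applied to $f-\partial_1\cdots\partial_nQ$ with $\varepsilon_0=\varepsilon/2$, gives $F_1$ with absolutely convergent Fourier series, $\|F_1\|_\infty\le\varepsilon/2$ and $S_R[F_1]\to f-\partial_1\cdots\partial_nQ$ a.e. For large $R$ we have $S_R[Q]=\partial_1\cdots\partial_nQ$. So $F=Q+F_1$ has an absolutely convergent Fourier series, $\|F-F_0\|_\infty\le\varepsilon$, and $S_R[F]\to f$ a.e. If $f$ and $F_0$ are real, then $f-\partial_1\cdots\partial_nQ$ is real and $c_{-m}=\overline{c_m}$. Since $i^n\prod_\nu(-m_\nu)=\overline{i^n\prod_\nu m_\nu}$, the coefficients of $F_1$ in \eqref{eq:F} have the same symmetry, so $F_1$ and $F$ are real.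

(iv) A finite a.e.\ limit of $S_R[F]$ is the a.e.\ limit of the sequence of trigonometric polynomials $S_1[F],S_2[F],\dots$, hence measurable. The converse is Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{rep}
\emph{Representation of functions of several variables defined on the torus},
doi:10.1307/mmj/1029002618,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=\allowbreak True\allowbreak\&urlId=\allowbreak 10.1307\%2Fmmj\%2F1029002618}.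

\end{thebibliography}
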